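\title{Uniqueness of large solutions of $-\Delta u+g(u)=f$\\ for monotone $g$}

\begin{abstract}
Let $\Omega$ be a bounded smooth domain of $\mathbb{R}^N$, let $f$ be Lipschitz on $\overline\Omega$, and let $g\in C^1(\mathbb{R})$ be nondecreasing, positive somewhere, and satisfy the Keller--Osserman condition. We prove that $-\Delta u+g(u)=f$ has exactly one solution that tends to $+\infty$ at $\partial\Omega$. No convexity or power growth of $g$ and no sign of the boundary curvature is assumed. The solution is both the largest subsolution and the smallest supersolution that blows up at the boundary. The proof compares a subsolution with the minimal large solution composed with small M\"obius maps, and links the boundary scales $t$ and $2t$ by an induction.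
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega$ be a bounded smooth domain of $\mathbb{R}^N$, $N\ge1$, let $f:\overline\Omega\to\mathbb{R}$ be Lipschitz continuous and let $g\in C^1(\mathbb{R})$. A \emph{large solution} is a function $u\in C^2(\Omega)$ with
\begin{equation}\label{eq:P}
-\Delta u+g(u)=f\ \text{ in }\Omega,\qquad \lim_{x\to\partial\Omega}u(x)=+\infty .
\end{equation}
A function $u\in C^2(\Omega)$ is a \emph{subsolution} if $-\Delta u+g(u)\le f$ in $\Omega$ and a \emph{supersolution} if $-\Delta u+g(u)\ge f$ in $\Omega$; no boundary condition is part of these words. A supersolution is \emph{large} if it tends to $+\infty$ at $\partial\Omega$.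

Assume that
\begin{equation}\label{eq:mono}
g(a)>0\ \text{ for some }a\in\mathbb{R},\qquad g'(s)>0\ \text{ for all }s\in\mathbb{R}.
\end{equation}
By the theorem of Keller and Osserman, a large solution then exists if and only if the following condition holds: there are a primitive $G$ of $g$ and $s_*\in[-\infty,\infty)$ such that $G>0$ on $(s_*,\infty)$ and
\begin{equation}\label{eq:KO}
\psi(s):=\int_s^\infty\frac{d\sigma}{\sqrt{2G(\sigma)}}<\infty\qquad\text{for }s>s_* .
\end{equation}
Since $g\ge g(a)>0$ on $[a,\infty)$, every primitive tends to $+\infty$ and the ratio of two primitives tends to $1$. So \eqref{eq:KO} is a condition on the convergence of the integral at infinity, and it does not depend on the primitive. Its meaning is one-dimensional. The inverse function $\phi=\psi^{-1}$ satisfies $\phi'=-\sqrt{2G(\phi)}$, hence $\phi''=g(\phi)$, and $\phi(x)\to+\infty$ as $x\downarrow0$. Thus $\psi(s)$ is the distance within which this solution of $\phi''=g(\phi)$ climbs from the height $s$ to $+\infty$. For $g(s)=s^2$, $s>0$, one finds $\psi(s)=\sqrt{6/s}$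 and $\phi(x)=6/x^2$.

Under \eqref{eq:mono} and \eqref{eq:KO} the large solution is known to be unique if $g$ is convex, and also if $g(s)/s^q$ is increasing for large $s$ and some $q>1$. A function such as $g(s)=s+e^{s+\sin s}$ satisfies \eqref{eq:mono} and \eqref{eq:KO} (it exceeds $e^{s-1}$ for $s\ge0$) but neither extra condition: at odd multiples of $\pi$ one has $g'=1$ and, for $s>0$, $sg'-qg<0$ for all $q\ge1$, while $g'(2j\pi)\to\infty$. Whether the monotonicity of $g$ suffices for uniqueness is posed as an open question in \cite{Tesi}. The answer is yes.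

\begin{theorem}\label{thm:A}
Let $\Omega$ be a bounded smooth domain of $\mathbb{R}^N$, $N\ge1$, let $f$ be Lipschitz on $\overline\Omega$, and let $g\in C^1(\mathbb{R})$ satisfy \eqref{eq:mono} and \eqref{eq:KO}. Then \eqref{eq:P} has exactly one large solution.
\end{theorem}

We prove a stronger statement.

\begin{theorem}\label{thm:B}
Let $\Omega\subset\mathbb{R}^N$, $N\ge1$, be a bounded domain with $\partial\Omega\in C^{2,\beta}$ for some $\beta\in(0,1)$, let $f$ be Lipschitz on $\overline\Omega$, and let $g\in C^1(\mathbb{R})$ satisfy $g'\ge0$, $g(a)>0$ for some $a$, and \eqref{eq:KO}. Then there is a large solution $V$ such that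
\begin{enumerate}
\item[(i)] every subsolution $U$ satisfies $U\le V$ in $\Omega$;
\item[(ii)] every large supersolution $u$ satisfies $V\le u$ in $\Omega$.
\end{enumerate}
Hence $V$ is the unique large solution, and every subsolution lies below every large supersolution.
\end{theorem}

A large solution is both a subsolution and a large supersolution, so it equals $V$; this gives Theorem~\ref{thm:A}. Theorem~\ref{thm:B} also covers $g(s)=|s|^{p-1}s$, $p>1$, which violates \eqref{eq:mono} because $g'(0)=0$.

For finite boundary values, monotonicity of $g$ gives uniqueness at once, through the maximum principle, and this is the reason to expect the answer yes. For two large solutions $U$ and $V$ the same argument needs $\limsup(U-V)\le0$ at $\partial\Omega$, which is a statement of the form $\infty-\infty$. Sharp knowledge of the blow-up rate need not settle it. Suppose we knew that $U$ and $V$ lie between $\phi(d+d^2)$ and $\phi(d)$, where $d$ is the distance to $\partial\Omega$; for $\phi(x)=6/x^2$ these two functions differ by about $12/d$. A growth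 condition offers a way around this: if $g(\lambda s)\ge\lambda g(s)$ for $\lambda\ge1$ and large $s$, as follows from the monotonicity of $g(s)/s^q$, and if $f=0$, then $\lambda V$ is a supersolution near $\partial\Omega$, and it is enough to control the ratio $U/V$. For the example above, $g(\lambda s)<\lambda g(s)$ at positive odd multiples of $\pi$ when $\lambda>1$ is close to $1$. With monotonicity alone two operations remain. We may add a nonnegative superharmonic function to $V$, and we may change the independent variable. The proof is built from these two.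

\section{Comparison and two model cases}\label{sec:model}

From now on the hypotheses of Theorem~\ref{thm:B} are in force, $L$ is the Lipschitz constant of $f$, and $\|f\|=\max_{\overline\Omega}|f|$. Every comparison in the paper is an instance of the next lemma, in which sub- and supersolutions in an open set $D\subset\Omega$ are defined as above with $D$ in place of $\Omega$.

\begin{lemma}[Comparison]\label{lem:comp}
Let $D\subset\Omega$ be open, let $U$ be a subsolution and $W$ a supersolution in $D$, and let $h\in C^2(D)$ satisfy $h\ge0$ and $\Delta h\le0$. If $\limsup_{D\ni x\to\zeta}(U-W-h)\le0$ for every $\zeta\in\partial D$, then $U\le W+h$ in $D$.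
\end{lemma}

\begin{proof}
Let $w=U-W-h$, $\eta>0$ and $D_\eta=\{x\in D:w(x)>\eta\}$. By the boundary hypothesis $\overline{D_\eta}$ is a compact subset of $D$, so $w=\eta$ on $\partial D_\eta$. In $D_\eta$ we have $U>W$, hence $\Delta w\ge g(U)-g(W)\ge0$. The weak maximum principle (a function in $C^2(D_\eta)\cap C(\overline{D_\eta})$ with nonnegative Laplacian attains its maximum on $\partial D_\eta$) gives $w\le\eta$ in $D_\eta$, so $D_\eta=\emptyset$. Let $\eta\downarrow0$.
\end{proof}

\subsection*{An interval: move the singularity inside}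
Let $\Omega=(0,\ell)$, let $f$ be constant, let $V$ be a large solution and $U$ a subsolution. Put $\rho=\ell/2$ and $M=\max\{0,U(\rho)-\min V\}$. For $0<t<\rho$ the translate $W(x)=V(x-t)$ solves the equation in $(t,\rho)$ and blows up at $x=t$, where $U$ is finite. At $x=\rho$ we have $U-W\le M$. Lemma~\ref{lem:comp} with $h(x)=Mx/\rho$ gives $U(x)\le V(x-t)+Mx/\rho$ on $(t,\rho)$, and $t\downarrow0$ gives $U-V\le Mx/\rho$ on $(0,\rho)$. The reflection $x\mapsto\ell-x$ gives the same bound at the other end, so $\limsup(U-V)\le0$ at $\partial\Omega$ and $U\le V$. This is a complete proof of uniqueness in this case. The form $\infty-\infty$ has been avoided by composing $V$ with a map $T$ that pushes points toward the boundary.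

\subsection*{What breaks in higher dimensions}
In the unit ball, with $f=0$, the natural candidate is $T(x)=\lambda x$ with $\lambda>1$. But $W=V\circ T$ satisfies $\Delta W=\lambda^2g(W)\ge g(W)$ where $g(W)\ge0$: it is a subsolution, the wrong direction. A supersolution comes from a map that contracts lengths, and for $N\ge2$ such a map cannot carry a sphere onto a larger sphere, because it does not increase area. So we deform locally, in the piece of a thin boundary collar $\{0<d<\rho\}$ within distance $r$ of a point $\bar x$.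

This piece has a lateral boundary $\{|x-\bar x|=r\}$, which comes close to $\partial\Omega$, and there we have no bound on $U-W$. To see what is available, let $\nu$ be the outward normal direction and let $\mu(t)$ be the supremum of $U(x)-V(y)$ over points $x$ of the collar and $y\in\Omega$ with $y\approx x+2t\nu$. This number is finite for each $t>0$, since $x$ must stay at distance of order $t$ from $\partial\Omega$, and we want a bound that is uniform as $t\to0$. If $T$ is a translation by $2t\nu(\bar x)$, comparison on the local piece yields $\mu(t)\le\max\{\mu(t),M\}$, with $M$ a bound on the inner face $\{d=\rho\}$, and this says nothing. If $T$ pushes by $2t$ at $\bar x$ and by $4t$ on the lateral boundary, it yields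
\[
\mu(t)\le\max\{\mu(2t),M\},
\]
and iteration from a fixed scale bounds $\mu$ along a dyadic sequence $t\to0$.

Such a $T$ is not a rigid motion. For a general map, $\Delta(V\circ T)$ contains all second derivatives of $V$, weighted by $DT\,DT^{\top}$, while the equation controls only their trace. If $T$ is conformal, then $DT\,DT^{\top}$ is a multiple of the identity and only $\Delta V$ appears. M\"obius maps are conformal in every dimension, and they can do the doubling.

\subsection*{A flat boundary in the plane: doubling by a M\"obius map}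
Let $N=2$ and $f=0$, use a complex coordinate $z$, and suppose that near $0$ the domain is the upper half-plane, so that $d=\operatorname{Im}z$ and $\nu=-i$. Let $\rho\le r^2$, $\bar x=i\eta$ with $0<\eta<\rho$, and
\[
T(z)=\bar x-2ti+(1-5t)\,\frac{\xi}{1+i\alpha\xi},\qquad \xi=z-\bar x,\quad \alpha=\frac{2t}{r^2},
\]
with $t$ small compared with $r$. At the center, $T(\bar x)=\bar x+2t\nu$. For $|\xi|\le r$,
\[
T(z)-z=-2ti-i\alpha\xi^2-5t\xi+O(t^2/r).
\]
If $|\xi|=r$ and $0\le\operatorname{Im}z\le\rho$, then $\xi=re^{i\theta}$ with $|\sin\theta|\le\rho/r\le r$, so $-i\alpha\xi^2=-2ti\,e^{2i\theta}=-2ti+O(rt)$, and $T(z)-z=4t\nu+O(rt)+O(t^2/r)$: the push has doubled. Moreover $T'=(1-5t)(1+i\alpha\xi)^{-2}$ and $|1+i\alpha\xi|\ge1-\alpha\operatorname{Im}\xi\ge1-2t$ in the collar, so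
\[
|T'|\le\frac{1-5t}{1-4t}\le1-t .
\]
For holomorphic $T$ one has $\Delta(V\circ T)=|T'|^2(\Delta V)\circ T$, so $W=V\circ T$ satisfies $\Delta W\le g(W)$ where $g(W)\ge0$. The point is the thinness of the collar. The M\"obius factor stretches lengths by $1+O(\alpha\rho)=1+O(t)$; a homothety of ratio $1-5t$ undoes this; and the homothety displaces points by only $5rt$, a small fraction of the push.

In general the contraction gains a term $t\,g(W)$ in the inequality for $W$, and two losses must be paid from it. Since $f(T(x))\ne f(x)$, there is a loss $O(Lt)$, harmless because $g(W)$ is large. For $N\ne2$ the Laplacian is not conformally covariant without a first-order term, and there is a loss $O(t|\nabla V|)$. We therefore need $|\nabla V|=o(g(V))$. Section~\ref{sec:V} constructs $V$, Section~\ref{sec:grad} proves this gradient bound, Section~\ref{sec:mob} carries out the computation above for curved boundaries in all dimensions, and Section~\ref{sec:ind} contains the induction.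

\section{The minimal large solution}\label{sec:V}

\begin{lemma}\label{lem:growth}
As $s\to\infty$, we have $s/\sqrt{G(s)}\to0$, $g(s)/\sqrt{G(s)}\to\infty$ and $g(s)/s\to\infty$. In particular $g(s)\to\infty$.
\end{lemma}

\begin{proof}
For large $s$ the function $G$ is positive and increasing on $[s/2,s]$, so \eqref{eq:KO} gives
\[
\frac{s}{2\sqrt{G(s)}}\le\int_{s/2}^s\frac{d\sigma}{\sqrt{G(\sigma)}}\to0 .
\]
Since $g$ is nondecreasing, $g(s)(s-a)\ge G(s)-G(a)$ for $s>a$, and hence $g(s)\ge G(s)/(2s)$ for large $s$. Therefore $g(s)/\sqrt{G(s)}\ge\sqrt{G(s)}/(2s)\to\infty$, and $g(s)/s$ is the product of $g(s)/\sqrt{G(s)}$ and $\sqrt{G(s)}/s$.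
\end{proof}

\subsection*{Finite boundary values}
Fix an integer $n_0$ with $g(n_0)\ge\|f\|$, and let $n\ge n_0$. We solve
\begin{equation}\label{eq:Dn}
-\Delta V_n+g(V_n)=f\ \text{ in }\Omega,\qquad V_n=n\ \text{ on }\partial\Omega .
\end{equation}
Two textbook facts are used. By Schauder theory, for $\lambda\ge0$ and $F\in C^{\beta}(\overline\Omega)$ the problem $-\Delta v+\lambda v=F$, $v|_{\partial\Omega}=n$, has a unique solution in $C^{2,\beta}(\overline\Omega)$ when $\partial\Omega\in C^{2,\beta}$. By the method of sub- and supersolutions, which iterates this linear problem with $F=f-g(v_j)+\lambda v_j$ and $\lambda$ large, if $\underline v\le\overline v$ are a sub- and a supersolution in $C^2(\overline\Omega)$ with boundary value $n$, then \eqref{eq:Dn} has a solution in $C^{2,\beta}(\overline\Omega)$ between them. Here $\overline v=n$ is a supersolution, because $g(n)\ge\|f\|$. Let $\underline v$ solve $\Delta\underline v=\|f\|+|g(n)|$ with boundary value $n$. Then $\underline v\le n$ by the maximum principle, and $-\Delta\underline v+g(\underline v)\le-\|f\|-|g(n)|+g(n)\le f$.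 So $V_n\in C^2(\overline\Omega)$ exists and $V_n\le n$. Lemma~\ref{lem:comp} gives $V_n\le V_{n+1}$. With $m:=\min_{\overline\Omega}V_{n_0}$ we have
\[
m\le V_n\le n\qquad(n\ge n_0).
\]

\subsection*{Interior bounds}
The increasing sequence $V_n$ converges only if it is bounded inside $\Omega$. This is the role of \eqref{eq:KO} in the existence theory, and a barrier made of one-dimensional solutions shows it directly.

\begin{lemma}\label{lem:int}
The sequence $(V_n)$ is bounded on every compact subset of $\Omega$.
\end{lemma}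

\begin{proof}
Let $\gamma=g-\|f\|$ and fix $A_0\ge0$ with $\gamma(A_0)>0$. For $A\ge A_0$ let $\varphi$ be the maximal solution of $\varphi''=\gamma(\varphi)/N$, $\varphi(0)=A$, $\varphi'(0)=0$. It is even, convex and $\ge A$, and $\varphi'^2=\frac2N\int_A^{\varphi}\gamma$. It tends to $+\infty$ at the ends of its interval $(-R_A,R_A)$: a bounded $\varphi$ has bounded $\varphi'$ and extends if $R_A<\infty$, and $\varphi''\ge\gamma(A)/N>0$ if $R_A=\infty$. Separating variables,
\[
R_A=\int_0^\infty\Big(\frac2N\int_0^\sigma\gamma(A+s)\,ds\Big)^{-1/2}d\sigma .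
\]
For $A=A_0$ the inner integral is at least $\gamma(A_0)\sigma$, and for large $\sigma$ it is at least $\frac12G(A_0+\sigma)$ by Lemma~\ref{lem:growth}; so $R_{A_0}<\infty$ by \eqref{eq:KO}. The integrand is nonincreasing in $A$ and tends to $0$ as $A\to\infty$, since $\gamma(A+s)\ge\gamma(A)\to\infty$. By dominated convergence $R_A\to0$.

Given $x_0\in\Omega$, choose $A$ so that the closure of the cube $D=x_0+(-R_A,R_A)^N$ lies in $\Omega$, and let $u(x)=\sum_{i=1}^N\varphi((x-x_0)_i)$. Each summand is nonnegative, hence at most $u$, so $\Delta u\le\gamma(u)\le g(u)-f$, and $u\to+\infty$ at $\partial D$. By Lemma~\ref{lem:comp}, $V_n\le u$ in $D$, and $u$ is bounded near $x_0$.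
\end{proof}

\begin{proposition}\label{prop:V}
The limit $V=\lim_nV_n$ is a large solution, $V_n\to V$ in $C^2_{\rm loc}(\Omega)$, $V\ge m$, and $V\le u$ for every large supersolution $u$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:int}, $V_n$ and $\Delta V_n=g(V_n)-f$ are locally bounded uniformly in $n$. Interior $W^{2,q}$ estimates with $q$ large bound $V_n$ in $C^{1,\beta}_{\rm loc}$; then $\Delta V_n$ is bounded in $C^{\beta}_{\rm loc}$, and interior Schauder estimates bound $V_n$ in $C^{2,\beta}_{\rm loc}$. By compactness and monotone convergence, $V_n\to V$ in $C^2_{\rm loc}$, and $V$ solves the equation. Since $V\ge V_n$, we have $\liminf_{x\to\partial\Omega}V\ge n$ for all $n$. If $u$ is a large supersolution, then $V_n-u\to-\infty$ at $\partial\Omega$, so $V_n\le u$ by Lemma~\ref{lem:comp}, and $V\le u$.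
\end{proof}

This proves part (ii) of Theorem~\ref{thm:B}. The rest of the paper proves part (i).

\section{The gradient is of lower order than $g(V)$}\label{sec:grad}

\subsection*{The signed distance}
Let $d$ be the signed distance to $\partial\Omega$, positive in $\Omega$ and negative outside $\overline\Omega$. It is $1$-Lipschitz on $\mathbb{R}^N$. Since $\partial\Omega$ is compact and of class $C^2$, there are $d_0>0$ and $\kappa>0$ such that in the strip $\{|d|<d_0\}$ the function $d$ is $C^2$, $|\nabla d|=1$, and the operator norm of $D^2d$ is at most $\kappa$. Put $\nu=-\nabla d$ in the strip; on $\partial\Omega$ it is the outward unit normal. If the segment $[x,y]$ lies in the strip, then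
\begin{equation}\label{eq:taylor}
|d(y)-d(x)+\nu(x)\cdot(y-x)|\le\tfrac\kappa2|y-x|^2,\qquad|\nu(y)-\nu(x)|\le\kappa|y-x| .
\end{equation}
Let $\mathcal H=-\Delta d$ on $\partial\Omega$. If $u\in C^2(\overline\Omega)$ is constant on $\partial\Omega$, then
\begin{equation}\label{eq:bdlap}
\Delta u=u_{\nu\nu}+\mathcal Hu_\nu\qquad\text{on }\partial\Omega .
\end{equation}
Indeed, fix $x_1\in\partial\Omega$. The function $w=u+u_\nu(x_1)d$ is constant on $\partial\Omega$ and $\nabla w(x_1)=0$; differentiating $w$ twice along curves in $\partial\Omega$ shows that its pure tangential second derivatives vanish at $x_1$, so $\Delta w=w_{\nu\nu}=u_{\nu\nu}$ there, because $|\nabla d|=1$ implies $D^2d\,\nu=0$.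

\subsection*{The comparison function}
In one dimension $|\phi'|=P(\phi)$ with $P=\sqrt{2G}$, that is $PP'=g$, and $P=o(g)$ by Lemma~\ref{lem:growth}. We look for a bound $|\nabla V|\le P(V)$ with $P$ solving a perturbation of $PP'=g$. A constant $k$ is added to absorb $f$, and a term $cP$ to absorb $\nabla f$ and the curvature of $\partial\Omega$. Let
\[
k=\|f\|+1+|g(m)|,\qquad c_0=1+L+\max_{\partial\Omega}|\mathcal H| ,
\]
so that $g+k\ge1$ on $[m,\infty)$ and $k+f\ge1$ on $\overline\Omega$. For $c\ge c_0$ let $P_c$ solve
\begin{equation}\label{eq:Pc}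
P_cP_c'=g+k+cP_c\ \text{ on }[m,\infty),\qquad P_c(m)=c .
\end{equation}
From $P_c'=(g+k)/P_c+c$ we see that $P_c$ is increasing, $P_c\ge c$ and $P_c'\le(g+k)/c+c$. So $P_c$ is defined on all of $[m,\infty)$, it is $C^2$ because $g\in C^1$, and $(c,s)\mapsto P_c(s)$ is continuous by continuous dependence on parameters. Put $P=P_{c_0}$. It does not depend on $n$.

\begin{lemma}\label{lem:Pog}
$P(s)/g(s)\to0$ as $s\to\infty$.
\end{lemma}

\begin{proof}
Let $D(s)=\frac12c_0^2+\int_m^s(g+k)$. Integrating \eqref{eq:Pc} and using that $P$ is increasing, we get $\frac12P(s)^2\le D(s)+c_0(s-m)P(s)$, hence $P(s)\le2c_0(s-m)+\sqrt{2D(s)}$. Since $D(s)=G(s)+O(s)$, Lemma~\ref{lem:growth} shows that both terms are $o(g(s))$.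
\end{proof}

\begin{proposition}\label{prop:grad}
$|\nabla V_n|\le P(V_n)$ on $\overline\Omega$ for all $n\ge n_0$, and $|\nabla V|\le P(V)$ in $\Omega$.
\end{proposition}

We work with $V_n$ because it is $C^2$ up to the boundary, where it is constant and maximal, so that a point of contact on $\partial\Omega$ can be excluded by hand. The family $P_c$ serves to produce a point of exact contact: lower $c$ from $+\infty$ until the inequality first becomes an equality.

\begin{proof}
Write $u=V_n$. The function $\Theta(c)=\max_{\overline\Omega}\big(|\nabla u|-P_c(u)\big)$ is continuous on $[c_0,\infty)$ and negative for large $c$, because $P_c\ge c$. Suppose that $\Theta(c_0)\ge0$. Then there is $c\ge c_0$ with $\Theta(c)=0$. For this $c$ put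
\[
p=P_c,\qquad Q=pp'=g+k+cp,\qquad z=|\nabla u|^2,\qquad J=z-p(u)^2 .
\]
Below, $p,p',Q,Q',g,g'$ are evaluated at $u(x)$. Then $J\in C^1(\overline\Omega)$, $J\le0$, $J(x_1)=0$ for some $x_1\in\overline\Omega$, and
\begin{equation}\label{eq:gradJ}
\nabla J=2D^2u\,\nabla u-2Q\nabla u .
\end{equation}

\emph{Contact on the boundary.} Let $x_1\in\partial\Omega$. Since $u\le n$ in $\Omega$ and $u=n$ on $\partial\Omega$, we have $\nabla u=u_\nu\nu$ with $u_\nu\ge0$, so $u_\nu=p>0$ at $x_1$. The equation holds at $x_1$ by continuity, and \eqref{eq:bdlap} gives $u_{\nu\nu}=g-f-\mathcal Hp$. The outward derivative of $J$ at its maximum point $x_1$ is nonnegative, so by \eqref{eq:gradJ}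
\[
0\le\partial_\nu J=2p\,(u_{\nu\nu}-Q)=-2p\,\big[(f+k)+(\mathcal H+c)p\big]<0,
\]
a contradiction.

\emph{Contact in the interior.} Let $x_1\in\Omega$. Here $\nabla u(x_1)\ne0$, so $u>m$ near $x_1$. Each $\partial_iu$ satisfies $\Delta\partial_iu=g'\partial_iu-\partial_if\in L^\infty(\Omega)$ in the sense of distributions, so $\partial_iu\in W^{2,q}_{\rm loc}$ and $J\in W^{2,q}_{\rm loc}$ for all $q<\infty$. Almost everywhere near $x_1$,
\[
\Delta z=2|D^2u|^2+2\nabla u\cdot\nabla\Delta u=2|D^2u|^2+2g'z-2\nabla f\cdot\nabla u,\qquad \Delta\,p(u)^2=2Q'z+2Q(g-f).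
\]
Since $Q'=g'+cp'$, the terms with $g'$ cancel in the difference, and $|\nabla f|\le L$ gives
\[
\Delta J\ge E:=2|D^2u|^2-2cp'z-2Q(g-f)-2L\sqrt z\qquad\text{a.e.\ near }x_1 .
\]
The function $E$ is continuous. At $x_1$ we have $\nabla J=0$, so \eqref{eq:gradJ} says that $Q$ is an eigenvalue of $D^2u$ and $|D^2u|^2\ge Q^2$; also $z=p^2$ and $p'z=pQ$. Hence, using $Q-cp=g+k$, $k+f\ge1$ and $Q\ge1+cp$,
\[
E(x_1)\ge2Q(Q-cp)-2Q(g-f)-2Lp=2Q(k+f)-2Lp\ge2+2(c-L)p>0 .
\]
So $\Delta J\ge\delta>0$ a.e.\ in a ball around $x_1$, where $J$ has a maximum. By the strong maximum principle for $W^{2,N}_{\rm loc}$ functions \cite[Theorem~9.6]{GT}, a function with $\Delta J\ge0$ a.e.\ and an interior maximum is constant; then $\Delta J=0$ a.e., a contradiction. (For the Laplacian this also follows by applying the mean value inequality to mollifications of $J$.)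

Thus $\Theta(c_0)<0$, and the bound for $V$ follows from $V_n\to V$ in $C^1_{\rm loc}$.
\end{proof}

The cancellation of $g'$ matters: $g'$ is subject to no upper or positive lower bound, and none is needed.

\section{M\"obius deformations near the boundary}\label{sec:mob}

\subsection*{The Laplacian under a conformal map}

\begin{lemma}\label{lem:conf}
Let $T$ be a $C^2$ map between open subsets of $\mathbb{R}^N$ with $DT^{\top}DT=\tau^2I$ and $\tau>0$. For $v\in C^2$ and $w=v\circ T$,
\[
\Delta w=\tau^2(\Delta v)\circ T+(2-N)\,(\nabla v\circ T)\cdot DT\,\nabla\log\tau .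
\]
The last term is at most $|N-2|\,\tau\,|\nabla\log\tau|\,|\nabla v\circ T|$ in absolute value.
\end{lemma}

\begin{proof}
Apply $\partial_i$ to $\partial_iT\cdot\partial_jT=\tau^2\delta_{ij}$ and sum over $i$. Since $\sum_i\partial_iT\cdot\partial_{ij}T=\frac12\partial_j\sum_i|\partial_iT|^2=\frac N2\partial_j\tau^2$, we get $\Delta T\cdot\partial_jT=(1-\frac N2)\partial_j\tau^2$, that is $DT^{\top}\Delta T=(2-N)\tau^2\nabla\log\tau$. The matrix $DT/\tau$ is orthogonal, so $DT\,DT^{\top}=\tau^2I$ and $\Delta T=(2-N)DT\,\nabla\log\tau$. By the chain rule, $\Delta w=\sum_{k,l}(\partial_{kl}v\circ T)\nabla T_k\cdot\nabla T_l+(\nabla v\circ T)\cdot\Delta T$ with $\nabla T_k\cdot\nabla T_l=\tau^2\delta_{kl}$.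
\end{proof}

\subsection*{The maps}
Let $r>0$ and $K>0$ be numbers to be fixed. For a unit vector $e$ and $0\le t\le t_1:=\min\{r/4,1/(2K)\}$ put
\[
S_t(\xi)=(1-Kt)\,\frac{\xi+\alpha|\xi|^2e}{|e+\alpha\xi|^2},\qquad\alpha=\frac{2t}{r^2},\qquad|\xi|\le r .
\]
Then $\alpha|\xi|\le\frac12$, so $|e+\alpha\xi|\ge\frac12$, and $S_t$ is smooth near the closed ball, with $S_t(0)=0$. To see that it is conformal, let $\iota(\xi)=\xi/|\xi|^2$ be the inversion, whose derivative is $|\xi|^{-2}$ times the reflection $I-2\xi\xi^{\top}/|\xi|^2$. For $\xi\ne0$,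
\[
\iota(\xi)+\alpha e=\frac{\xi+\alpha|\xi|^2e}{|\xi|^2},\qquad|\iota(\xi)+\alpha e|^2=\frac{1+2\alpha e\cdot\xi+\alpha^2|\xi|^2}{|\xi|^2}=\frac{|e+\alpha\xi|^2}{|\xi|^2},
\]
so $S_t(\xi)=(1-Kt)\,\iota(\iota(\xi)+\alpha e)$: up to the homothety, $S_t$ is a translation conjugated by the inversion. For $N=2$ and $e=-i$ it is the map $(1-Kt)\xi/(1+i\alpha\xi)$ of Section~\ref{sec:model}. Multiplying the conformal factors, we obtain
\begin{equation}\label{eq:tau}
DS_t^{\top}DS_t=\tau^2I,\qquad\tau(\xi)=\frac{1-Kt}{|e+\alpha\xi|^2},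
\end{equation}
also at $\xi=0$ by continuity. Taylor's formula in $t$ at $t=0$ gives
\begin{equation}\label{eq:exp}
S_t(\xi)=\xi+t\Big[\frac{2|\xi|^2}{r^2}\,e-K\xi-\frac{4(e\cdot\xi)}{r^2}\,\xi\Big]+R,\qquad|R|\le C_Rt^2,
\end{equation}
where $C_R$ is half the maximum of $|\partial_t^2S_t(\xi)|$ over the compact set $0\le t\le t_1$, $|\xi|\le r$, $|e|=1$. The first term in the bracket is the extra push, equal to $2e$ when $|\xi|=r$. The other two will be $O(r)$ in a thin collar.

\subsection*{Constants}
They are chosen in the following order, and they depend neither on the subsolution nor on the base point.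
\begin{enumerate}
\item[(a)] $A=1+\kappa/2$ and $K=4A+1$.
\item[(b)] $r\in(0,1]$ with $r<d_0/4$ and $(4\kappa+K+4A)r\le\frac14$. This fixes $t_1$ and $C_R$.
\item[(c)] $s_0\ge m$ such that $g(s)-\|f\|\ge8|N-2|r^{-2}P(s)+6L$ for all $s\ge s_0$. It exists by Lemmas~\ref{lem:growth} and~\ref{lem:Pog}.
\item[(d)] $\rho\in(0,r^2]$ with $N\rho^2/r^2+N\kappa\rho\le1$ and $V\ge s_0$ on $\{0<d\le\rho\}$.
\item[(e)] $t_0\in(0,t_1]$ with $(C_R+18\kappa)t_0\le\frac14$.
\end{enumerate}
The order matters at one place. A small $r$ makes the geometric errors small but makes $|\nabla\log\tau|\approx t/r^2$ large, so the gradient must be beaten with an arbitrary constant in front; this is why $P=o(g)$ is needed and why $s_0$ and $\rho$ come after $r$. Note that $\rho\le r$ and $6t_0\le\frac32r$. Hence every segment that starts in $\{0\le d\le\rho\}$ and has length at most $r$ or at most $6t_0$ lies in the strip $\{|d|<d_0\}$, and \eqref{eq:taylor} applies to it.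

\subsection*{Pairs at scale $\varepsilon$}
On a curved boundary the normal turns and the expansion \eqref{eq:exp} has errors, so the relation $y\approx x+2\varepsilon\nu(x)$ must allow a tolerance. For $0<\varepsilon\le2t_0$ let
\[
\Pi_\varepsilon=\big\{(x,y)\in\Omega\times\Omega:\ d(x)\le\rho,\ |y-x-2\varepsilon\nu(x)|\le\varepsilon\big\}.
\]
The tolerance is proportional to the scale. When the scale doubles from $t$ to $2t$, the old tolerance $t$ is inherited and there is room $t$ for the new errors.

\begin{lemma}\label{lem:T}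
Let $0<t\le t_0$ and $(\bar x,\bar y)\in\Pi_t$ with $d(\bar x)<\rho$. Put $e=\nu(\bar x)$, $\xi=x-\bar x$, $T(x)=\bar y+S_t(\xi)$ and $\Sigma=\{x:|\xi|\le r,\ 0\le d(x)\le\rho\}$. Then $T(\bar x)=\bar y$, and for $x\in\Sigma$:
\begin{enumerate}
\item[(i)] $|T(x)-x|\le6t$;
\item[(ii)] $d(T(x))\le d(x)-t/2$;
\item[(iii)] if $|\xi|=r$, then $|T(x)-x-4t\nu(x)|\le2t$;
\item[(iv)] $0<\tau\le1-t$ and $|\nabla\log\tau|\le8t/r^2$;
\item[(v)] if $x\in\Omega$ and $T(x)\in\Omega$, then $W=V\circ T$ satisfies $-\Delta W+g(W)\ge f$ at $x$.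
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\bar y=\bar x+t\omega$, so that $|\omega-2e|\le1$ and $|\omega|\le3$, and write $\nu=\nu(x)$. Since $d(x)$ and $d(\bar x)$ lie in $[0,\rho]$ and $\rho\le r^2$, \eqref{eq:taylor} gives
\begin{equation}\label{eq:thin}
|e\cdot\xi|\le\rho+\tfrac\kappa2r^2\le Ar^2,\qquad|\nu-e|\le\kappa r .
\end{equation}
By \eqref{eq:exp} and \eqref{eq:thin},
\begin{equation}\label{eq:disp}
T(x)-x=t\Big[\omega+\frac{2|\xi|^2}{r^2}\,e+\sigma\Big]+R,\qquad|\sigma|\le(K+4A)r,\qquad|R|\le C_Rt^2\le\tfrac14t .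
\end{equation}

(i) By (b), $|T(x)-x|\le t(3+2+\frac14+\frac14)\le6t$.

(ii) We have $e\cdot\nu\ge1-\kappa r\ge0$ and $\omega\cdot\nu\ge2e\cdot\nu-1\ge1-2\kappa r$. So \eqref{eq:disp} and (b) give $\nu\cdot(T(x)-x)\ge t\,[1-(2\kappa+K+4A)r]-C_Rt^2\ge\frac34t-C_Rt^2$. By \eqref{eq:taylor}, (i) and (e),
\[
d(T(x))\le d(x)-\tfrac34t+(C_R+18\kappa)t^2\le d(x)-\tfrac12t .
\]

(iii) If $|\xi|=r$, then $T(x)-x-4t\nu=t\,[(\omega-2e)+4(e-\nu)+\sigma]+R$, whose norm is at most $t\,[1+(4\kappa+K+4A)r+\frac14]\le\frac32t$.

(iv) By \eqref{eq:thin}, $|e+\alpha\xi|\ge1+\alpha e\cdot\xi\ge1-2At$. Since $4At<Kt\le\frac12$, this yields $|e+\alpha\xi|^2\ge1-4At>0$. From $(1-t)(1-4At)\ge1-(4A+1)t=1-Kt>0$ and \eqref{eq:tau} we get $0<\tau\le1-t$. Also $\nabla\log\tau=-2\alpha(e+\alpha\xi)/|e+\alpha\xi|^2$ has norm $2\alpha/|e+\alpha\xi|\le4\alpha=8t/r^2$.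

(v) By (ii), $0<d(T(x))<\rho$, so $W(x)\ge s_0$ by (d), and $(\Delta V)(T(x))=g(W)-f(T(x))\ge g(W)-\|f\|\ge0$ by (c). Lemma~\ref{lem:conf}, Proposition~\ref{prop:grad} and (iv), with $\tau^2\le1-t$, give
\begin{align*}
\Delta W&\le(1-t)\big(g(W)-f(T(x))\big)+8|N-2|r^{-2}t\,P(W)\\
&\le g(W)-f(x)+6Lt-t\big(g(W)-\|f\|\big)+8|N-2|r^{-2}t\,P(W),
\end{align*}
where (i) was used for $|f(T(x))-f(x)|\le6Lt$. By (c) the right side is at most $g(W)-f(x)$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!15] plot[domain=-4:4] (\x,{0.5+\x*\x/32}) -- (4,2.6) -- (-4,2.6) -- cycle;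
\draw[thick] (-5,0) -- (5,0) node[right] {$\partial\Omega$};
\draw[dashed] (-5,2.6) -- (5,2.6) node[right] {$d=\rho$};
\draw[thick] plot[domain=-4:4] (\x,{0.5+\x*\x/32});
\draw (-4,1) -- (-4,2.6);
\draw (4,1) -- (4,2.6);
\node at (-2,0.3) {$T(x)\in\partial\Omega$};
\node at (-2,1.9) {$B$};
\node[left] at (-4,1.8) {$|x-\bar x|=r$};
\fill (0,1.6) circle (1.5pt) node[above] {$\bar x$};
\draw[->,very thick] (0,1.6) -- (0,1.1) node[midway,right] {$\approx 2t$};
\fill (4,2.2) circle (1.5pt);
\draw[->,very thick] (4,2.2) -- (4,1.2) node[midway,right] {$\approx 4t$};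
\end{tikzpicture}
\caption{The comparison region $B$ inside the collar $\{0<d<\rho\}$ (schematic, with flat boundary and exaggerated thickness). The map $T$ moves $\bar x$ toward $\partial\Omega$ by about $2t$ and the points of the lateral boundary $|x-\bar x|=r$ by about $4t$. On the lower curve $T(x)\in\partial\Omega$, so $V\circ T$ blows up there.}\label{fig:B}
\end{figure}

\section{Induction over scales}\label{sec:ind}

Let $U$ be a subsolution. For $0<\varepsilon\le2t_0$ define, with $\sup\emptyset=-\infty$,
\[
\mu(\varepsilon)=\max\Big\{0,\ \sup_{(x,y)\in\Pi_\varepsilon}\big(U(x)-V(y)\big)\Big\},\qquad M=\max\Big\{0,\ \sup_{\{d=\rho\}}U-m\Big\}.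
\]
The number $M$ is finite because $\{d=\rho\}$ is a compact subset of $\Omega$, and $U(x)-V(y)\le M$ whenever $d(x)=\rho$ and $y\in\Omega$.

\begin{lemma}\label{lem:finite}
$\mu(\varepsilon)<\infty$ for $0<\varepsilon\le2t_0$.
\end{lemma}

\begin{proof}
If $(x,y)\in\Pi_\varepsilon$, then $|y-x|\le3\varepsilon\le6t_0$ and $\nu(x)\cdot(y-x)\ge\varepsilon$. By \eqref{eq:taylor} and $9\kappa\varepsilon\le18\kappa t_0\le1$, we get $0<d(y)\le d(x)-\varepsilon+\frac92\kappa\varepsilon^2\le d(x)-\frac12\varepsilon$. So $x$ lies in the compact set $\{\varepsilon/2\le d\le\rho\}\subset\Omega$, where $U$ is bounded, and $V(y)\ge m$.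
\end{proof}

The next lemma is the comparison on the local piece. As on the interval, we want more than a bound for $U-V$: the bound must vanish at $\partial\Omega$. So we add a superharmonic function that is at least $1$ on the lateral boundary and on the inner face, and is $O(d)$ at $\bar x$. The term $|x-\bar x|^2/r^2$ takes care of the lateral boundary but is subharmonic; a function of $d/\rho$ that is strictly concave compensates for this, since its Laplacian is of order $-\rho^{-2}$ and $\rho$ is much smaller than $r$. Let $\chi(s)=2s-s^2$. On $[0,1]$ we have $0\le\chi(s)\le\min\{1,2s\}$, $\chi(1)=1$, $0\le\chi'\le2$ and $\chi''=-2$.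

\begin{lemma}\label{lem:step}
Let $0<t\le t_0$ and $(\bar x,\bar y)\in\Pi_t$. Then
\[
U(\bar x)-V(\bar y)\le\max\{\mu(2t),M\}\ \chi\big(d(\bar x)/\rho\big).
\]
\end{lemma}

\begin{proof}
Put $M_1=\max\{\mu(2t),M\}\in[0,\infty)$. If $d(\bar x)=\rho$, the left side is at most $M$ and $\chi=1$. Let $d(\bar x)<\rho$, let $T$ and $\Sigma$ be as in Lemma~\ref{lem:T}, and let
\[
B=\{x\in\Omega:\ |x-\bar x|<r,\ d(x)<\rho,\ T(x)\in\Omega\},\qquad b(x)=\frac{|x-\bar x|^2}{r^2}+\chi\Big(\frac{d(x)}\rho\Big);
\]
see Figure~\ref{fig:B}. The set $B$ is open and contains $\bar x$, and $W=V\circ T$ is a supersolution in $B$ by Lemma~\ref{lem:T}(v). By Lemma~\ref{lem:T}(ii), $d>t/2$ on $B$, so $\overline B$ is a compact subset of $\Omega\cap\Sigma$ and $U$ is continuous on $\overline B$. We have $b\ge0$ on $\overline B$, and $|\nabla d|=1$, $|\Delta d|\le N\kappa$ and (d) give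
\[
\Delta b=\frac{2N}{r^2}+\frac{\chi'(d/\rho)}{\rho}\,\Delta d-\frac2{\rho^2}\le\frac2{\rho^2}\Big(\frac{N\rho^2}{r^2}+N\kappa\rho-1\Big)\le0 .
\]
Let $\zeta\in\partial B$. Then $T(\zeta)\in\overline\Omega$, and since $\zeta\notin B$ one of three cases occurs.
\begin{itemize}
\item $T(\zeta)\in\partial\Omega$. Then $W(x)\to+\infty$ and $U-W-M_1b\to-\infty$ as $B\ni x\to\zeta$.
\item $T(\zeta)\in\Omega$ and $|\zeta-\bar x|=r$. By Lemma~\ref{lem:T}(iii), $(\zeta,T(\zeta))\in\Pi_{2t}$, so $U(\zeta)-W(\zeta)\le\mu(2t)\le M_1b(\zeta)$, because $b(\zeta)\ge1$.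
\item $T(\zeta)\in\Omega$ and $d(\zeta)=\rho$. Then $U(\zeta)-W(\zeta)\le M\le M_1b(\zeta)$, because $b(\zeta)\ge1$.
\end{itemize}
In the last two cases $W$ is continuous at $\zeta$. Lemma~\ref{lem:comp} with $h=M_1b$ gives $U\le W+M_1b$ in $B$. At $\bar x$ we have $W(\bar x)=V(\bar y)$ and $b(\bar x)=\chi(d(\bar x)/\rho)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Since $\chi\le1$, Lemma~\ref{lem:step} gives $\mu(t)\le\max\{\mu(2t),M\}$ for $0<t\le t_0$. Let $M^*=\max\{\mu(2t_0),M\}$, which is finite by Lemma~\ref{lem:finite}, and $\varepsilon_j=2^{-j}t_0$. By induction on $j$, we have $\mu(2\varepsilon_j)\le M^*$ for all $j\ge0$.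

Fix $x$ with $0<d(x)<\rho$. For $j$ so large that $2\varepsilon_j<d(x)$, the point $y_j=x+2\varepsilon_j\nu(x)$ lies in $\Omega$, and $(x,y_j)\in\Pi_{\varepsilon_j}$. Lemma~\ref{lem:step} and $\chi(s)\le2s$ give $U(x)-V(y_j)\le2M^*d(x)/\rho$. Letting $j\to\infty$, we obtain
\[
U(x)-V(x)\le\frac{2M^*}\rho\,d(x)\qquad\text{for }0<d(x)<\rho .
\]
Hence $\limsup_{x\to\partial\Omega}(U-V)\le0$, and Lemma~\ref{lem:comp} with $h=0$ gives $U\le V$ in $\Omega$.
\end{proof}

Together with Proposition~\ref{prop:V}, this proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}.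

\section{The role of the hypotheses}\label{sec:hyp}

The monotonicity of $g$ enters through Lemma~\ref{lem:comp}, Lemma~\ref{lem:growth}, the construction of $V_n$, the barrier in Lemma~\ref{lem:int} and the bound $g+k\ge1$; strict monotonicity is never used. Condition \eqref{eq:KO} is used for the interior bound and for the growth relations of Lemma~\ref{lem:growth}, which lead to $P=o(g)$. Since \eqref{eq:KO} is necessary for existence by the theorem of Keller and Osserman, under \eqref{eq:mono} three statements are equivalent: condition \eqref{eq:KO}, the existence of a large solution, and the existence of exactly one large solution.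

The Lipschitz bound on $f$ is used in the interior case of Proposition~\ref{prop:grad} and in Lemma~\ref{lem:T}(v), where the error $f(T(x))-f(x)$ must be of the same order $t$ as the gain from the contraction. The boundary enters through the two-sided curvature bound $\kappa$, with no condition on the sign, and through $\partial\Omega\in C^{2,\beta}$, which gives $V_n\in C^2(\overline\Omega)$. For $N=2$ the factor $N-2$ vanishes and Proposition~\ref{prop:grad} is not needed.

Finally, the two parts of Theorem~\ref{thm:B} are not symmetric. In (i) nothing is assumed on $U$ at the boundary, because $U$ is only ever compared with $V\circ T$ on compact subsets of $\Omega$: no solution or subsolution in $\Omega$, whatever its boundary behavior, exceeds $V=\lim_nV_n$. In (ii) the word ``large'' cannot be dropped, since $V_n$ is a solution with $V_n\le n<V$ near $\partial\Omega$.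

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger, Theorem~9.6.

\bibitem{Tesi}
\emph{Tesi di Dottorato}, \texttt{https://core.ac.uk/download/188833173.pdf}.

\end{thebibliography}
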